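# Minimal elements of a random maximal intersecting family

## Four families on three points, twelve on four

Take $X=\{1,2,3\}$ and write $12$ for $\{1,2\}$, and so on. We look for collections of subsets of $X$ in which every two members meet. Such a collection contains at most one set from each complementary pair $\{A,A^c\}$, so it has at most $4$ members. Let us find all collections that reach $4$; they take exactly one set from each of
$$\{\emptyset,123\},\quad \{1,23\},\quad \{2,13\},\quad \{3,12\}.$$
The empty set is disjoint from everything, so $123$ is in. Two different singletons are disjoint, so at most one singleton is in. If $1$ is in, then $2,3$ are out and we get $D_1=\{1,12,13,123\}$; similarly $D_2,D_3$. If no singleton is in, we get the majority family $\{12,13,23,123\}$. All four collections are indeed intersecting.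

Which of these can be turned into one another by exchanging a single set for its complement? From the majority family, exchange $23$ for $1$: this gives $D_1$. Likewise for $D_2$ and $D_3$. But $D_1$ and $D_2$ differ in two pairs. So the "exchange graph" is a star with center the majority family, with degrees $3,1,1,1$ and average degree $\frac64=1.5$. Now count the inclusion-minimal members. The majority family has three, namely $12,13,23$; the family $D_i$ has one, the singleton $\{i\}$. The numbers of minimal members are exactly the degrees.

Now $X=\{1,2,3,4\}$, where a largest intersecting family has $8$ members. If a singleton $\{i\}$ is a member, all members contain $i$, and we get the family $D_i$ of all sets containing $i$. Its only minimal member is $\{i\}$. If no singleton is a member, all triples are in, as is $X$, and we choose one set from each of $\{12,34\}$, $\{13,24\}$, $\{14,23\}$. All $8$ choices work, since two $2$-sets are disjoint only if they are complementary, and a triple meets every $2$-set. Four choices are stars, such as $12,13,14$; there the triple $234$ contains no chosen $2$-set, so the minimal members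 are $12,13,14,234$, four in number. The other four choices are triangles, such as $12,13,23$; every triple contains a chosen $2$-set, and there are three minimal members. Altogether there are $12$ families with
$$4\cdot 1+4\cdot 3+4\cdot 4=32$$
minimal members, an average of $\frac{32}{12}\approx 2.667$ per family. How does this average behave as $n$ grows?

## The average degree of $V_n$ and what will be proved

Let $X=[n]$ with $n\ge2$, and $A^c=X\setminus A$.

**Definition (MIF).** A family $\mathcal F$ of subsets of $X$ is *intersecting* if every two members have nonempty intersection. It has at most $2^{n-1}$ members, at most one from each pair $\{A,A^c\}$. If it has exactly $2^{n-1}$ members it is a *maximal intersecting family*, abbreviated MIF. A member of $\mathcal F$ is *minimal* if it contains no other member; $\min\mathcal F$ is the set of minimal members and $\deg\mathcal F=|\min\mathcal F|$.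

**Definition (the graph $V_n$).** The vertices of $V_n$ are the MIFs on $X$; two MIFs $\mathcal F,\mathcal G$ are adjacent if $|\mathcal F\setminus\mathcal G|=1$.

We saw $V_3$: a star with three leaves. The degree of $\mathcal F$ in $V_n$ equals $|\min\mathcal F|$ for $n\ge2$; this is a known fact, and we prove it in Lemma 4. So the average degree $d_n$ of $V_n$ is the expected number of minimal elements of a uniformly random MIF. The question, from "The Graph of Maximal Intersecting Families of Sets", is to determine this average; we want a closed form to which it is asymptotic.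

Notation for the whole lecture: $\lambda=\lambda(n)$ is the number of MIFs, $L=\log_2\lambda$, and
$$C=\binom{n}{\lfloor n/2\rfloor},\qquad M=\tfrac12 C .$$
$\Pr$ and $\mathbb E$ refer to a uniformly random MIF $\mathcal F$. Constants in $O(\cdot)$ are absolute, "$n$ large" means $n\ge n_0$ for an absolute $n_0$, and $\log$ and $\ln$ without a base are natural.

**Theorem 1.**
$$d_n\sim f(n):=\frac12\binom{n}{\lfloor n/2\rfloor}\sim\frac{2^n}{\sqrt{2\pi n}} .$$

**Theorem 2.** There are absolute constants $K,n_0$ and a quantity $E=E(n)\le KM\frac{\log^2n}{n}$ such that for $n\ge n_0$: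

1. (Rate.) $d_n=M\bigl(1+O(\tfrac{\log^2n}{n})\bigr)$. Moreover $d_n\le\log_2\lambda(n)$ for every $n\ge2$, and $M(1-\frac1n)\le\log_2\lambda(n)\le M+E$.
2. (Tails.) $\Pr(\deg\mathcal F\le M-s)\le2^{E-s/6}$ for all real $s$, and $\Pr(\deg\mathcal F\ge L+s)\le e^{-s^2/(12nL)}$ for $4n\le s\le L$. Hence for $12K\frac{\log^2n}{n}\le\gamma\le\frac12$ we have $\Pr\bigl(|\deg\mathcal F-M|\ge\gamma M\bigr)\le2e^{-\gamma^2M/(96n)}$.
3. (Sizes.) For $t\ge1$, the expected number of minimal elements $A$ with $\bigl||A|-\frac n2\bigr|\ge t$ is $O\bigl(M\log^2n\,(\frac1n+\frac1{t^2})\bigr)$.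

So $V_n$, which has $\frac12\lambda d_n$ edges, has $(\frac12+o(1))\lambda M$ of them, and almost every MIF has $(1+o(1))M$ minimal elements. The maximal degree of $V_n$ is known to be $\binom n{(n+1)/2}$ for odd $n$ and $\binom n{n/2-1}$ for even $n$. In both cases this is $(1+o(1))C$, so the average degree is asymptotically half the maximal degree.

The known small values do not make the answer obvious. The last two columns are computed from the others.

| $n$ | $\lambda$ | edges | $d_n$ | $\log_2\lambda$ | $d_n/M$ |
|---|---|---|---|---|---|
| 2 | 2 | 1 | 1.000 | 1.000 | 1.000 |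
| 3 | 4 | 3 | 1.500 | 2.000 | 1.000 |
| 4 | 12 | 16 | 2.667 | 3.585 | 0.889 |
| 5 | 81 | 185 | 4.568 | 6.340 | 0.914 |
| 6 | 2646 | 10886 | 8.228 | 11.370 | 0.823 |
| 7 | 1422564 | 10552451 | 14.836 | 20.440 | 0.848 |

## Complementary pairs, flips, and a 2-SAT description

We first translate MIFs into binary vectors. An *upset* is a family closed under taking supersets.

**Lemma 3.** $\mathcal F$ is a MIF if and only if it is an upset containing exactly one set from each pair $\{A,A^c\}$.

*Proof.* Let $\mathcal F$ be a MIF. It has $2^{n-1}$ members and at most one per pair, hence exactly one per pair. If $A\in\mathcal F$, $A\subset B$ and $B\notin\mathcal F$, then $B^c\in\mathcal F$, and $A\cap B^c=\emptyset$, a contradiction. So $\mathcal F$ is an upset. Conversely, let $\mathcal F$ be an upset with exactly one set per pair; it has $2^{n-1}$ members. If $A,B\in\mathcal F$ were disjoint, then $B\subset A^c$, so $A^c\in\mathcal F$ as well as $A$, a contradiction. $\square$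

So a MIF is one binary choice per complementary pair, subject to constraints "if $A\in\mathcal F$ then $B\in\mathcal F$" for $A\subset B$. Each constraint involves at most two of the binary choices. A system of constraints of this kind, each on at most two binary variables, is called a 2-SAT system. For $n=3$, let $x_i$ be the truth value of "$\{i\}\in\mathcal F$". Since $\{1\}\subset\{1,2\}=\{3\}^c$, the constraint reads "$x_1$ implies not $x_3$". The system says that no two of $x_1,x_2,x_3$ are true, with four solutions: the four families found above.

**Lemma 4.** Let $n\ge2$. The neighbors of a MIF $\mathcal F$ in $V_n$ are exactly the families $\mathcal F_A=(\mathcal F\setminus\{A\})\cup\{A^c\}$ with $A\in\min\mathcal F$.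

*Proof.* Let $\mathcal F\setminus\mathcal G=\{A\}$ for a MIF $\mathcal G$. By Lemma 3, both families choose one set from each pair, and they differ only on the pair of $A$, so $\mathcal G=\mathcal F_A$. If some $B\subsetneq A$ were in $\mathcal F$, then $B\in\mathcal G$, and as $\mathcal G$ is an upset, $A\in\mathcal G$, a contradiction. So $A\in\min\mathcal F$.

Conversely let $A\in\min\mathcal F$. Then $A\ne X$, because $|\mathcal F|\ge2$ and every member is a subset of $X$. The family $\mathcal F_A$ has one set from each pair. We check that it is an upset. A strict superset of a set in $\mathcal F\setminus\{A\}$ lies in $\mathcal F$, and it is not $A$ because $A$ is minimal; so it lies in $\mathcal F_A$. If $B'\supsetneq A^c$, then $B'^c\subsetneq A$, so $B'^c\notin\mathcal F$ by minimality, so $B'\in\mathcal F$. Also $B'\ne A$, since $A^c\subsetneq A$ would force $A=X$. So $B'\in\mathcal F_A$. By Lemma 3, $\mathcal F_A$ is a MIF, and $\mathcal F\setminus\mathcal F_A=\{A\}$. $\square$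

**Definition (flippable).** A pair $\{A,A^c\}$ is *flippable* in $\mathcal F$ if its member in $\mathcal F$ is minimal in $\mathcal F$.

Thus $\deg\mathcal F$ is the number of flippable pairs, and it is the degree of $\mathcal F$ in $V_n$. In $D_1$ on three points, only $\{1,23\}$ is flippable; in the majority family all pairs except $\{\emptyset,123\}$ are. Identifying $\mathcal F$ with a vector in $\{0,1\}^{N}$, where $N=2^{n-1}$ is the number of pairs, $V_n$ becomes an induced subgraph of the $N$-dimensional hypercube: adjacency means differing in one coordinate.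

## The entropy bound and the middle-layer families

The upper bound on $d_n$ uses Shannon entropy $H$ in bits. Recall that a uniform variable on a set of size $k$ has entropy $\log_2k$, that $H(x_1,\dots,x_N)=\sum_iH(x_i\mid x_1,\dots,x_{i-1})$ (chain rule), and that conditioning on more variables does not increase entropy.

**Lemma 5 (edge isoperimetry).** If $W$ is a nonempty set of MIFs, the average degree of the induced subgraph $V_n[W]$ is at most $\log_2|W|$. In particular $d_n\le\log_2\lambda(n)=L$ for every $n\ge2$.

*Proof.* Let $x$ be uniform on $W\subset\{0,1\}^N$. Then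
$$\log_2|W|=H(x)=\sum_iH(x_i\mid x_j,\ j<i)\ \ge\ \sum_iH(x_i\mid x_j,\ j\ne i).$$
Given all coordinates other than $i$, the coordinate $x_i$ is uniform on the values allowed by $W$. If both values are allowed, the conditional entropy is $1$; otherwise it is $0$. So the $i$-th term on the right is the probability that flipping coordinate $i$ of $x$ stays in $W$, and the sum over $i$ is the expected degree of $x$ in $V_n[W]$. The last claim is the case where $W$ consists of all MIFs. $\square$

So an upper bound on $\lambda$ gives an upper bound on $d_n$. What is $\lambda$, roughly?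

**Lemma 6.** $L\ge M(1-\frac1n)$ for $n\ge2$.

*Proof.* Let $n=2m$. Take all sets of size $>m$ and one arbitrary set from each complementary pair of $m$-sets. By Lemma 3 this is a MIF, and there are $2^M$ choices.

Let $n=2m+1$. Fix $i\in X$ and an arbitrary collection $\mathcal S$ of $m$-sets containing $i$. Take $\mathcal S$, all $(m+1)$-sets containing $i$, all $(m+1)$-sets $B\not\ni i$ with $B^c\notin\mathcal S$, and all sets of size $\ge m+2$. There is exactly one set per pair: an $m$-set with $i$ competes with an $(m+1)$-set without $i$, and exactly one of them is taken; an $m$-set without $i$ is not taken and its complement is. It is an upset: a strict superset of a member of $\mathcal S$ has size $m+1$ and contains $i$, or has size at least $m+2$; a strict superset of an $(m+1)$-set has size $\ge m+2$. By Lemma 3 it is a MIF. The number of choices is $2^{\binom{2m}{m-1}}$, and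
$$\binom{2m}{m-1}=\frac{m}{2m+1}\binom{2m+1}{m}=\frac12\Bigl(1-\frac1n\Bigr)C=M\Bigl(1-\frac1n\Bigr).\qquad\square$$

For even $n=2m$, each of the $2^M$ families in this proof has degree at least $M$, because all its $m$-sets are minimal. A sensible person would now hope that these families are typical, so that $d_n\ge(1-o(1))M$ follows at once. They are not typical. Let $m\ge2$, choose such a family by independent fair coins, and let $B$ be an $(m+1)$-set. Any two $m$-subsets of $B$ meet in $m-1\ge1$ points, so the $m+1$ of them lie in different pairs, and with probability $2^{-(m+1)}$ none of them is chosen. In that case $B$ is minimal, and flipping $B$ gives a MIF in which $B^c$ is the only member of size less than $m$. The original family is recovered by flipping $B^c$ back, so different choices of (family, $B$) give different MIFs. Hence at least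
$$2^Me_m,\qquad e_m=\binom{2m}{m+1}2^{-(m+1)},$$
MIFs lie outside the collection of $2^M$ families. For $m=2$ this is $8\cdot\frac12=4$, the four families $D_i$. Since $\binom{2m}m\ge\frac{4^m}{2m+1}$ and $\binom{2m}{m+1}=\frac m{m+1}\binom{2m}m\ge\frac12\binom{2m}m$, we have $e_m\ge\frac{2^m}{4(2m+1)}\to\infty$. The middle-layer families are a vanishing fraction of all MIFs, and knowing their degrees says nothing about a typical one.

Nor would it be enough to know that $\log_2\lambda$ is about $M$. Lemma 5 goes only one way: the vectors of even weight in $\{0,1\}^N$ form a set of size $2^{N-1}$ whose induced subgraph has no edges at all. For the lower bound on $d_n$ we must use the constraints.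

The plan is this. By asking few yes/no questions about $\mathcal F$, we reduce to a set $\mathcal U$ of at most $(1+\frac1n)M$ undecided pairs. Since $\lambda\ge2^{M-M/n}$, for most families almost all choices on these pairs must be genuinely free. A non-flippable pair is one whose choice is forced by another choice. Many forced choices should cost a factor in the count that is exponential in their number, and the 2-SAT form makes this precise.

## Many sets in the middle layers force a set with many supersets above it

This section provides the set to ask about at each moment: one whose "yes" answer decides many pairs. For $\mathcal U\subset2^X$ let $\mathrm{up}_{\mathcal U}(A)=|\{B\in\mathcal U:B\supsetneq A\}|$. For instance, if $n=3$ and $\mathcal U$ consists of all singletons and all $2$-sets, then $\mathrm{up}_{\mathcal U}(\{1\})=2$ and $\mathrm{up}_{\mathcal U}(\{1,2\})=0$.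

**Lemma 7 (supersaturation).** Let $n\ge8$, and let $\mathcal U$ be a nonempty collection of sets with $\frac n4\le|A|\le\frac{3n}4$. Put $\Delta=\max_{A\in\mathcal U}\mathrm{up}_{\mathcal U}(A)$.

(i) If $|\mathcal U|>C$, then $\Delta\ge\frac n4\bigl(1-\frac C{|\mathcal U|}\bigr)$.

(ii) If $|\mathcal U|\ge3C$, then $\Delta\ge\frac{n^2}{96}$.

*Proof.* Take a uniformly random maximal chain $\emptyset\subset\{x_1\}\subset\{x_1,x_2\}\subset\dots\subset X$, and let $Y$ be the number of members of $\mathcal U$ on it. A given set $A$ is on the chain with probability $\binom n{|A|}^{-1}$, so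
$$\mu:=\mathbb EY=\sum_{A\in\mathcal U}\binom n{|A|}^{-1}\ge\frac{|\mathcal U|}C .$$
(In this proof $\mathbb E$ refers to the random chain.) For $A\subsetneq B$ in $\mathcal U$ with $a=|A|$, $k=|B\setminus A|$, the part of the chain above $A$ is a uniformly random maximal chain from $A$ to $X$, so both sets are on the chain with probability $\binom na^{-1}\binom{n-a}k^{-1}$. Also
$$n-a-k=n-|B|\ge\tfrac n4\ge2 .$$

(i) Here $1\le k\le n-a-1$, so $\binom{n-a}k\ge n-a\ge\frac n4$. For every integer $Y\ge0$ we have $\binom Y2\ge Y-1$, as $\binom Y2-(Y-1)=\frac{(Y-1)(Y-2)}2\ge0$. The expected number of pairs $A\subsetneq B$ of $\mathcal U$ on the chain is $\mathbb E\binom Y2$, so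
$$\mu-1\le\mathbb E\tbinom Y2\le\sum_{A\in\mathcal U}\mathrm{up}_{\mathcal U}(A)\cdot\frac4n\binom n{|A|}^{-1}\le\frac{4\Delta}n\,\mu .$$
Hence $\Delta\ge\frac n4(1-\frac1\mu)\ge\frac n4\bigl(1-\frac C{|\mathcal U|}\bigr)$.

(ii) Consider only pairs with $k\ge2$. Then $2\le k\le n-a-2$, so $\binom{n-a}k\ge\binom{n-a}2$. Moreover $n-a=k+(n-|B|)\ge2+\frac n4$, so
$$\binom{n-a}2\ge\tfrac12\bigl(\tfrac n4+2\bigr)\bigl(\tfrac n4+1\bigr)\ge\tfrac{n^2}{32}.$$
If the chain has $Y\ge1$ members of $\mathcal U$, pairs among them with $k=1$ are consecutive, so there are at most $Y-1$ of them, and at least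
$$\binom Y2-(Y-1)=\binom{Y-1}2\ge Y-2$$
pairs have $k\ge2$. For $Y=0$ the bound $0\ge Y-2$ is trivial. Taking expectations as in (i), $\mu-2\le\frac{32}{n^2}\Delta\mu$. Since $\mu\ge3$, we get $\Delta\ge\frac{n^2}{32}(1-\frac2\mu)\ge\frac{n^2}{96}$. $\square$

## Asking few questions: the container algorithm

Assume $n\ge8$ when Lemma 7 is used. Fix a linear order on $2^X$. Given a MIF $\mathcal F$, we maintain a complement-closed collection $\mathcal U\subset2^X$ of undecided sets, initially $2^X$.

**Definition (query).** A query of $A\in\mathcal U$ asks whether $A\in\mathcal F$. Put $S=A$ if the answer is yes and $S=A^c$ if it is no; so $S\in\mathcal F$. Remove from $\mathcal U$ all supersets of $S$ (including $S$) and all complements of these supersets.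

The collection stays complement-closed, and each query removes at least the queried set. The algorithm has three stages.

* Stage 0: while $\mathcal U$ contains a set of size $<\frac n4$, query the first such set.
* Stage 1: while $|\mathcal U|>3C$, query the first $A\in\mathcal U$ maximizing $\mathrm{up}_{\mathcal U}(A)$.
* Stage 2: while $|\mathcal U|>(1+\frac1n)C$, query the first $A\in\mathcal U$ maximizing $\mathrm{up}_{\mathcal U}(A)$.

After Stage 0 all sets in $\mathcal U$ have size at least $\frac n4$, and by complement-closedness at most $\frac{3n}4$, so Lemma 7 applies in Stages 1 and 2.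

Let $a$ be the string of answers. The next query depends only on the previous answers, so the whole run and the final collection $\mathcal U_a$ depend only on $a$. Let $\mathfrak F_a$ be the set of MIFs with string $a$, and let $u=u_a=\frac12|\mathcal U_a|$ be the number of pairs in $\mathcal U_a$, so that
$$u_a\le\Bigl(1+\frac1n\Bigr)M. \tag{1}$$

The rules can be run by hand for $n=3$, ordering sets by size and then lexicographically. Stage 0 queries $\emptyset$; the answer is no, $S=X$, and the pair $\{\emptyset,123\}$ is removed. Now $|\mathcal U|=6\le 3C=9$, so Stage 1 does nothing; in Stage 2, $6>(1+\frac13)\cdot3=4$, and we query $\{1\}$, the first set with $\mathrm{up}_{\mathcal U}=2$. If yes, $S=1$, everything is removed and $\mathcal F=D_1$. If no, $S=23$, the pair $\{1,23\}$ is removed, and we stop with $\mathcal U_a=\{2,3,12,13\}$, $u=2$. Here $\mathfrak F_a$ has three members: $D_2$, $D_3$ and the majority family. Of the $2^u=4$ patterns one is impossible, and we shall exploit such losses.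

**Lemma 8.** (i) A family $\mathcal F\in\mathfrak F_a$ is determined by $a$ and $\mathcal F\cap\mathcal U_a$; hence $|\mathfrak F_a|\le2^{u}$. (ii) Let $\mathcal F\in\mathfrak F_a$. If $B\in\mathcal F\setminus\mathcal U_a$ and $B\subset B'$, then $B'\notin\mathcal U_a$.

*Proof.* (i) Let $B\notin\mathcal U_a$. It was removed at a query with some $S\in\mathcal F$, which is known from $a$. Either $B\supseteq S$, and then $B\in\mathcal F$, or $B^c\supseteq S$, and then $B^c\in\mathcal F$ and $B\notin\mathcal F$. So $a$ decides all sets outside $\mathcal U_a$, and on each of the $u$ pairs in $\mathcal U_a$ there are two possibilities.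

(ii) $B$ was removed at a query with some $S\in\mathcal F$, with $B\supseteq S$ or $B^c\supseteq S$. The latter would give $B^c\in\mathcal F$, which is false. So $B'\supseteq B\supseteq S$, and after that query $B'$ is not in $\mathcal U$. $\square$

Part (ii) will matter as follows: if a set in $\mathcal U_a$ is in $\mathcal F$ but not minimal, then every smaller member that witnesses this is itself in $\mathcal U_a$. All forcing of undecided pairs is internal to $\mathcal U_a$.

**Lemma 9.** The number of strings is $2^\rho$ with $\rho=O\bigl(\frac{M\log^2n}n\bigr)$.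

*Proof.* Every query removes the queried set, so the numbers of queries in Stages 0, 1, 2 are at most $N_0=\#\{A:|A|<\frac n4\}$, $2^n$, and $3C$. Pad the answers of each stage with "no" to these lengths. Since the moment of stopping is determined by the answers, the padded strings determine the run. So the number of strings is at most the product, over the three stages, of the numbers of possible padded strings. We use $2^n=O(\sqrt n\,M)$, from Stirling's formula, and for real $0<y\le N$ and integer $N$,
$$\sum_{i\le y}\binom Ni\le\sum_{i\le y}\binom Ni\Bigl(\frac yN\Bigr)^{i-y}\le\Bigl(\frac Ny\Bigr)^y\Bigl(1+\frac yN\Bigr)^N\le\Bigl(\frac{eN}y\Bigr)^y . \tag{2}$$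

**Stage 0: few sets are small.** By Hoeffding's inequality, $N_0\le2^ne^{-2(n/4)^2/n}=2^ne^{-n/8}=O(M/n)$, and there are at most $2^{N_0}$ padded strings.

**Stage 1: each yes removes $n^2/96$ sets.** Before each query $|\mathcal U|>3C$, and a yes removes all supersets of $A$ in $\mathcal U$, hence at least $\frac{n^2}{96}$ sets by Lemma 7(ii). So there are at most $y_1=96\cdot2^n/n^2$ yeses. For $n\ge10$ we have $y_1\le2^n$, and by (2) the binary logarithm of the number of padded strings is at most
$$y_1\log_2\frac{e2^n}{y_1}=y_1\log_2\frac{en^2}{96}=O\Bigl(\frac{2^n\log n}{n^2}\Bigr)=O\Bigl(\frac{M\log n}{n^{3/2}}\Bigr).$$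

**Stage 2: each yes shrinks the excess over $C$ by a fixed factor.** Before a query, let $x=|\mathcal U|-C\in(\frac Cn,2C]$. By Lemma 7(i) a yes decreases $x$ by at least
$$\frac n4\Bigl(1-\frac C{C+x}\Bigr)=\frac n4\cdot\frac x{C+x}\ge\frac n{12C}\,x ,$$
and a no does not increase $x$. If there are $y\ge1$ yeses, then before the last one
$$\frac Cn<x\le2C\Bigl(1-\frac n{12C}\Bigr)^{y-1}\le2Ce^{-n(y-1)/(12C)} ,$$
so $y\le1+\frac{12C}n\ln(2n)\le y_2:=\frac{13C}n\ln(2n)$ for $n$ large. For $n$ large also $y_2\le3C$, and by (2) the logarithm of the number of padded strings is at most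
$$y_2\log_2\frac{3eC}{y_2}=y_2\log_2\frac{3en}{13\ln(2n)}=O\Bigl(\frac{C\log^2n}n\Bigr).$$
Adding the three logarithms gives the claim. $\square$

What does Stage 1 contribute? With part (i) of Lemma 7 alone, a yes at $|\mathcal U|>3C$ removes at least $\frac n6$ sets. That allows $6\cdot2^n/n$ yeses and, by (2), gives only $O(2^n\log n/n)=O(M\log n/\sqrt n)$. This is still $o(M)$, but larger than the bound claimed; part (ii) is there for the rate.

Put
$$E:=\rho+\frac{2M}n=O\Bigl(\frac{M\log^2n}n\Bigr). \tag{3}$$
Summing $|\mathfrak F_a|\le2^u$ over all strings and using (1), $\lambda\le2^{\rho+(1+1/n)M}$. With Lemma 5,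
$$d_n\le L\le M+E. \tag{4}$$
This is the upper bound. For the lower bound, note the accounting used three times below: if within every $\mathfrak F_a$ at most $2^{M+M/n-r}$ families are bad, then by Lemma 6
$$\Pr(\text{bad})\le\frac{2^{\rho}\,2^{M+M/n-r}}{2^{M-M/n}}=2^{E-r}. \tag{5}$$

## Forced pairs, a maximum matching, and what they cost

Fix a string $a$. We want to show that few families in $\mathfrak F_a$ have many non-flippable pairs in $\mathcal U_a$. A direct count fails at a definite point. Every non-minimal member $A\in\mathcal F\cap\mathcal U_a$ contains a minimal member of $\mathcal F$, which lies in $\mathcal U_a$ by Lemma 8(ii), so the choices on the non-flippable pairs are forced by those on the flippable ones. If there are exactly $r$ non-flippable pairs in $\mathcal U_a$, and we know which, then at most $2^{u-r}$ families remain. But specifying which costs $\binom ur\ge(\frac ur)^r\ge2^r$ for $1\le r\le\frac u2$, and the whole gain is lost. We need a small set of pairs, fixed in advance, from which all forcing comes. A maximum matching supplies it.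

**Definition (the graph $\Gamma$).** $\Gamma=\Gamma_a$ has as vertices the $u$ pairs in $\mathcal U_a$; distinct pairs $p,q$ are adjacent if some $A\in p$, $B\in q$ satisfy $A\subset B$ or $B\subset A$. Let $\nu=\nu_a$ be the size of a maximum matching of $\Gamma$; fix such a matching and let $T$ be the set of its $2\nu$ matched pairs.

Every edge of $\Gamma$ meets $T$, since otherwise it could be added to the matching. Put $\kappa=2-\log_23>0.415$. In the run for $n=3$ with answers no, no, the vertices are $\{2,13\}$ and $\{3,12\}$; they are adjacent because $2\subset12$, so $\nu=1$ and $T$ is everything. The next lemma gives $|\mathfrak F_a|\le3$, which is the true value.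

**Lemma 10 (a large matching is expensive).** $|\mathfrak F_a|\le2^{u-\kappa\nu}$.

*Proof.* Let $\{p,q\}$ be a matching edge, with $A\in p$, $B\in q$, $A\subset B$, naming the two pairs suitably. The pattern $A\in\mathcal F$, $B\notin\mathcal F$ is impossible. So at most $3$ of the $4$ patterns on $p\cup q$ occur. The matching edges are disjoint, so by Lemma 8(i), $|\mathfrak F_a|\le3^\nu2^{u-2\nu}=2^{u-\kappa\nu}$. $\square$

**Lemma 11 (outside $T$, forcing comes from $T$).** For real $r$, at most $2^{u-r}$ families $\mathcal F\in\mathfrak F_a$ have at least $r$ non-flippable pairs in $\mathcal U_a$ outside $T$.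

*Proof.* Let $\tau$ be the restriction of $\mathcal F$ to the members of pairs in $T$, that is, the collection of those members that lie in $\mathcal F$. Let $D(\tau)$ be the set of pairs $p\notin T$ in $\mathcal U_a$ containing some $A$ with $A\supsetneq B$ for some $B\in\tau$. Such an $A$ is forced into $\mathcal F$, so the choices on the pairs in $D(\tau)$ are determined by $\tau$. By Lemma 8(i), at most $2^{u-2\nu-|D(\tau)|}$ families in $\mathfrak F_a$ have restriction $\tau$.

Now let $p=\{A,A^c\}\notin T$ be a non-flippable pair in $\mathcal U_a$, with $A\in\mathcal F$. There is $B\in\mathcal F$ with $B\subsetneq A$. By Lemma 8(ii), $B\in\mathcal U_a$, since otherwise $A\notin\mathcal U_a$. Also $B\ne A^c$, because $A^c\notin\mathcal F$. So the pair of $B$ differs from $p$ and is adjacent to $p$ in $\Gamma$. Every edge meets $T$ and $p\notin T$, so the pair of $B$ is in $T$. Thus $B\in\tau$ and $p\in D(\tau)$.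

Hence if $\mathcal F$ has at least $r$ such pairs, its restriction $\tau$ has $|D(\tau)|\ge r$. There are at most $2^{2\nu}$ restrictions, so the number of such families is at most $2^{2\nu}\cdot2^{u-2\nu-r}=2^{u-r}$. $\square$

Notice that no choice of positions is paid for: the set $D(\tau)$ is read off from $\tau$, and the $2^{2\nu}$ restrictions are already part of the $2^u$.

**Lemma 12.** For every real $s$, at most $2^{u-s/6}$ families in $\mathfrak F_a$ have at least $s$ non-flippable pairs in $\mathcal U_a$.

*Proof.* For $s\le0$ this follows from $|\mathfrak F_a|\le2^u$. Let $s>0$, and note $\frac\kappa{2+\kappa}>\frac{0.415}{2.415}>\frac16$. If $\nu\ge\frac s{2+\kappa}$, Lemma 10 gives $|\mathfrak F_a|\le2^{u-\kappa s/(2+\kappa)}\le2^{u-s/6}$. If $\nu<\frac s{2+\kappa}$, then of at least $s$ non-flippable pairs in $\mathcal U_a$ at most $2\nu$ lie in $T$, so at least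
$$s-2\nu>s-\frac{2s}{2+\kappa}=\frac{\kappa s}{2+\kappa}>\frac s6$$
lie outside $T$, and Lemma 11 with $r=\frac s6$ applies. $\square$

## The lower tail, the rate, and Theorem 1

**Step 1: the lower tail.** This step converts Lemma 12 into a bound on $\Pr(\deg\mathcal F\le M-s)$ for all real $s$. Let $\mathcal F\in\mathfrak F_a$ with $\deg\mathcal F\le M-s$. At most $M-s$ pairs of $\mathcal U_a$ are flippable, so at least $u-M+s$ are non-flippable. By Lemma 12 the number of such $\mathcal F$ in $\mathfrak F_a$ is at most
$$2^{u-(u-M+s)/6}=2^{M-\frac s6+\frac56(u-M)}\le2^{M+\frac Mn-\frac s6},$$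
because $u-M\le\frac Mn$ by (1). By (5),
$$\Pr(\deg\mathcal F\le M-s)\le2^{E-s/6}. \tag{6}$$

**Step 2: the expectation.** This step turns (6) into a lower bound on $d_n$. Put $s_0=6E+6n$. Then $\Pr(\deg\mathcal F\le M-s_0)\le2^{-n}$. For $n$ large $M-s_0\ge0$, so
$$d_n\ge(M-6E-6n)(1-2^{-n})=M\Bigl(1-O\Bigl(\frac{\log^2n}n\Bigr)\Bigr),$$
where we used (3) and that $n=O(M\log^2n/n)$. Together with (4), $d_n=M\bigl(1+O(\frac{\log^2n}n)\bigr)$.

**Step 3: collecting Theorem 2(1) and Theorem 1.** The bounds $M(1-\frac1n)\le\log_2\lambda\le M+E$ are Lemma 6 and (4), the inequality $d_n\le\log_2\lambda$ for every $n\ge2$ is Lemma 5, and $E\le KM\frac{\log^2n}n$ is (3). This proves Theorem 2(1). In particular $d_n\sim M$, and by Stirling's formula $\binom n{\lfloor n/2\rfloor}\sim2^n\sqrt{\frac2{\pi n}}$, so $M\sim\frac{2^n}{\sqrt{2\pi n}}$. This proves Theorem 1. $\square$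

## The upper tail from slowly varying degrees

The lower tail in Theorem 2(2) is (6). The upper tail applies the isoperimetric Lemma 5 to level sets of the degree; for this we need that degrees change little along an edge.

**Lemma 13.** If $\mathcal F,\mathcal G$ are adjacent in $V_n$, then $|\deg\mathcal F-\deg\mathcal G|\le n$.

*Proof.* By Lemma 4, $\mathcal G=\mathcal F_A$ with $A\in\min\mathcal F$. Suppose $B\in\min\mathcal F\setminus\min\mathcal G$ and $B\ne A$. Then $B\in\mathcal G$, and $B$ strictly contains a member of $\mathcal G$. This member is not in $\mathcal F$, since $B$ is minimal in $\mathcal F$; as $\mathcal G\setminus\mathcal F=\{A^c\}$, we get $B\supsetneq A^c$. If $|B|\ge|A^c|+2$, then some set strictly between $A^c$ and $B$ lies in the upset $\mathcal G$ and is not $A^c$, so it lies in $\mathcal F$, contradicting minimality of $B$. So $B=A^c\cup\{x\}$ with $x\in A$, and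
$$|\min\mathcal F\setminus\min\mathcal G|\le1+|A| .$$
Also $A^c\in\min\mathcal G$, by Lemma 4 applied to $\mathcal G$ and its neighbor $\mathcal F=\mathcal G_{A^c}$, while $A^c\notin\mathcal F$. So $|\min\mathcal G\setminus\min\mathcal F|\ge1$, and $\deg\mathcal F-\deg\mathcal G\le|A|\le n$. Exchanging the roles of $\mathcal F$ and $\mathcal G$ gives the other inequality. $\square$

In $V_3$ the difference along every edge is $3-1=2\le3$.

**Step 1: a recursion for level sets.** This step compares the sizes of successive level sets. Let $W_t=\{\mathcal F:\deg\mathcal F\ge t\}$. By Lemma 13 every $\mathcal F\in W_t$ has all its neighbors, at least $t$ of them, in $W_{t-n}$, and $\mathcal F$ itself is in $W_{t-n}$. The sum of the degrees in $V_n[W_{t-n}]$ is therefore at least $t|W_t|$, and by Lemma 5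
$$t|W_t|\le|W_{t-n}|\log_2|W_{t-n}|\le L|W_{t-n}| , \tag{7}$$
trivially if $W_t=\emptyset$.

**Step 2: iterating.** This step multiplies the gains $\frac Lt$ from (7). Let $4n\le s\le L$ and $k=\lfloor\frac s{2n}\rfloor$, so $k\ge\frac s{2n}-1\ge\frac s{4n}$. Apply (7) with $t=L+s-jn$ for $0\le j<k$. Each such $t$ is at least $L+s-kn\ge L+\frac s2$, so each application gains a factor at most $\frac L{L+s/2}$, and
$$\Pr(\deg\mathcal F\ge L+s)\le\Bigl(1+\frac s{2L}\Bigr)^{-k}\le e^{-\frac s{3L}\cdot\frac s{4n}}=e^{-s^2/(12nL)} .$$
Here we used $\ln(1+y)\ge\frac23y$ for $0\le y\le\frac12$, with $y=\frac s{2L}$; by concavity it suffices to check the endpoints, and $\ln\frac32>0.4>\frac13$.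

**Step 3: concentration around $M$.** This step combines both tails. Let $12K\frac{\log^2n}n\le\gamma\le\frac12$, where $E\le KM\frac{\log^2n}n$ and we may take $K>0$. Then $E\le\frac{\gamma M}{12}$. For the lower side, (6) with $s=\gamma M$ gives
$$\Pr(\deg\mathcal F\le(1-\gamma)M)\le2^{\gamma M/12-\gamma M/6}=2^{-\gamma M/12}\le e^{-\gamma^2M/(96n)},$$
the last inequality because $8n\ln2\ge\gamma$. For the upper side put $s=(1+\gamma)M-L$. By (4), $s\ge\gamma M-E\ge\frac{\gamma M}2$, and $\frac{\gamma M}2\ge6KM\frac{\log^2n}n\ge4n$ for $n$ large. Also $s\le L$, since $(1+\gamma)M\le\frac32M\le2L$ by Lemma 6 for $n\ge4$. As $L\le M+E\le2M$ for $n$ large, Step 2 gives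
$$\Pr(\deg\mathcal F\ge(1+\gamma)M)\le e^{-s^2/(12nL)}\le e^{-(\gamma M/2)^2/(24nM)}=e^{-\gamma^2M/(96n)} .$$
Adding the two bounds proves Theorem 2(2). $\square$

## Where the minimal elements sit: an antichain and LYM

For Theorem 2(3) we show that for most $\mathcal F$ the pairs of $\mathcal U_a$ outside $T$ form an antichain of nearly maximum size, which must live near the middle layer. Recall the LYM inequality: an antichain $\mathcal A\subset2^X$ satisfies $\sum_{A\in\mathcal A}\binom n{|A|}^{-1}\le1$. Let $s=s_0=6E+6n$, let $t\ge1$, and let $n$ be large.

**Step 1: good families.** This step discards three unlikely events. For $\mathcal F\in\mathfrak F_a$, by (5), (1), Lemmas 8(i), 10 and 12, and $\kappa>\frac16$: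

- $\nu_a>s$ has probability at most $2^{E-\kappa s}\le2^{-n}$, since such an $\mathfrak F_a$ has at most $2^{M+M/n-\kappa s}$ members, and $\kappa s\ge\frac s6=E+n$;
- $u_a\le M-s$ has probability at most $2^{E-s}\le2^{-n}$, since such an $\mathfrak F_a$ has at most $2^{M-s}$ members;
- at least $2s$ non-flippable pairs in $\mathcal U_a$ occur with probability at most $2^{E-s/3}\le2^{-n}$, by Lemma 12 with $2s$ in place of $s$.

So with probability at least $1-3\cdot2^{-n}$ none of these occurs; call such $\mathcal F$ *good*.

**Step 2: a large antichain.** This step produces the antichain for a good $\mathcal F$. Let $\mathcal A$ be the union of the pairs of $\mathcal U_a$ not in $T$. Members of different pairs are incomparable, since no edge of $\Gamma$ lies outside $T$. Members of the same pair are incomparable, since $A\subset A^c$ only for $A=\emptyset$, and $\emptyset\notin\mathcal U_a$ by Stage 0. So $\mathcal A$ is an antichain, with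
$$|\mathcal A|=2(u-2\nu)\ge2(M-s-2s)=C-6s .$$

**Step 3: far layers are smaller.** This step quantifies how much a set away from the middle costs in LYM. Call $A$ *far* if $\bigl||A|-\frac n2\bigr|\ge t$. We claim that for far $A$
$$C\ge\Bigl(1+\frac{t^2}n\Bigr)\binom n{|A|} . \tag{8}$$
If $n=2m$ and $|A|=m\pm j$ with $j\ge t$, then
$$\frac C{\binom n{|A|}}=\prod_{i=1}^j\frac{m+i}{m-j+i}=\prod_{i=1}^j\Bigl(1+\frac j{m-j+i}\Bigr)\ge\Bigl(1+\frac jm\Bigr)^j\ge1+\frac{j^2}m\ge1+\frac{t^2}n .$$
If $n=2m+1$ and $|A|\in\{m-j,m+1+j\}$, then $j+\frac12\ge t\ge1$, so $j\ge1$, and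
$$\frac C{\binom n{|A|}}=\prod_{i=1}^j\frac{m+1+i}{m-j+i}=\prod_{i=1}^j\Bigl(1+\frac{j+1}{m-j+i}\Bigr)\ge\Bigl(1+\frac{j+1}m\Bigr)^j\ge1+\frac{j(j+1)}m .$$
Here $j(j+1)=(j+\frac12)^2-\frac14\ge t^2-\frac14$. Finally $\frac{t^2-1/4}m\ge\frac{t^2}{2m+1}$ is equivalent to $t^2(m+1)\ge\frac{2m+1}4$, which holds as $t\ge1$. This proves (8).

**Step 4: few far members.** This step bounds the number $z$ of far members of $\mathcal A$. By LYM and (8),
$$\frac{|\mathcal A|-z}C+\frac{z(1+t^2/n)}C\le1 ,$$
so $z\frac{t^2}n\le C-|\mathcal A|\le6s$, that is, $z\le\frac{6sn}{t^2}$.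

**Step 5: many minimal elements that are not far.** This step counts flippable pairs near the middle and compares with $d_n$. Farness is invariant under complement, so the far members of $\mathcal A$ form $\frac z2$ pairs. For good $\mathcal F$, fewer than $2s$ pairs in $\mathcal U_a$ are non-flippable. So the number of flippable non-far pairs, hence of non-far minimal elements, is at least
$$u-2\nu-\frac z2-2s\ge M-3s-\frac{3sn}{t^2}-2s=M-5s-\frac{3sn}{t^2}=:Q .$$
The expected number of non-far minimal elements is at least $Q-3M2^{-n}$: if $Q\ge0$ it is at least $(1-3\cdot2^{-n})Q$ and $Q\le M$; if $Q<0$ the claim is trivial. Subtracting this from $d_n\le M+E$, and using $3M2^{-n}\le3$, the expected number of far minimal elements is at most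
$$E+5s+\frac{3sn}{t^2}+3=O\Bigl(M\log^2n\Bigl(\frac1n+\frac1{t^2}\Bigr)\Bigr),$$
because $E$ and $s=6E+6n$ are $O\bigl(\frac{M\log^2n}n\bigr)$. This proves Theorem 2(3). $\square$
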